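\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Subvariety lattices of congruence-modular varieties are $0$-distributive}


\begin{abstract}
We show that if $X,Y,Z$ are subvarieties of a congruence-modular variety, and $X$ has only trivial algebras in common with $Y$ and only trivial algebras in common with $Z$, then $X$ has only trivial algebras in common with the join $Y\vee Z$. More generally, three subvarieties with trivial intersection satisfy both distributive laws and the median law. The proofs replace classes of a congruence by an algebra of differences of congruent pairs. Examples show that the statements do not extend to infinite joins, to other base elements in place of the trivial variety, or to varieties whose congruence lattices are only meet-semidistributive.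
\end{abstract}

\section{Introduction}

Let $\mathcal V$ be a variety of universal algebras and let $L(\mathcal V)$ be the lattice of its subvarieties. The meet of two subvarieties is their intersection; their join is the smallest variety containing both, that is, the variety defined by the identities that hold in both. The least element $\mathbf 0$ of $L(\mathcal V)$ is the trivial variety, which consists of the one-element algebras. Thus $X\wedge Y=\mathbf 0$ means that $X$ and $Y$ have no nontrivial algebra in common; we then call $X$ and $Y$ \emph{disjoint}.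

A lattice with least element $0$ is called \emph{$0$-distributive} (or $\mathcal O$-distributive) if, for all its elements $x,y,z$,
\[
x\wedge y=0\ \text{ and }\ x\wedge z=0\quad\text{imply}\quad x\wedge(y\vee z)=0 .
\]
For $L(\mathcal V)$ this says that the subvarieties disjoint from a given one are closed under finite joins, so that they form an ideal. A variety is \emph{congruence-modular} if the congruence lattice of each of its algebras is modular. The question, posed in \cite{semicompl}, is whether $L(\mathcal V)$ is $0$-distributive for every congruence-modular variety $\mathcal V$.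

Two simple cases suggest what to expect. If all congruence lattices in $\mathcal V$ are distributive, then $L(\mathcal V)$ is distributive, and the proof takes a few lines (Proposition~\ref{prop:distr}, which also treats a join-semidistributive law). If $\mathcal V$ is the variety of vector spaces over the two-element field $\mathbb F_2$ with two named constants, then $L(\mathcal V)$ is not distributive; but it has an atom that lies below every nontrivial subvariety, so $0$-distributivity survives (Section~\ref{sec:example}). The atom consists of the spaces in which both constants are zero, and it appears because subtraction erases constants. This turns out to be the general mechanism, and the answer to the question is yes.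

\begin{theorem}\label{thm:A}
Let $X,Y,Z$ be subvarieties of a congruence-modular variety. If $X\wedge Y=\mathbf 0$ and $X\wedge Z=\mathbf 0$, then $X\wedge(Y\vee Z)=\mathbf 0$.
\end{theorem}

The idea is as follows. An algebra $A$ in $X\wedge(Y\vee Z)$ is a quotient of a subdirect product $D$ of some $B\in Y$ and $C\in Z$. If $A$ is nontrivial, the hypotheses force it to be abelian, so that elements of $A$ can be subtracted. Take pairs of elements of $D$ with the same $B$-coordinate, and form the differences of their images in $A$. These differences constitute a nontrivial algebra in $X$, and commutator theory shows that they depend only on the $C$-coordinates. So this algebra also lies in $Z$, a contradiction.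

A refinement of the method uses only that the three varieties together have trivial intersection.

\begin{theorem}\label{thm:B}
Let $X,Y,Z$ be subvarieties of a congruence-modular variety with $X\wedge Y\wedge Z=\mathbf 0$. Then
\begin{enumerate}
\item[(1)] $X\wedge(Y\vee Z)=(X\wedge Y)\vee(X\wedge Z)$;
\item[(2)] $X\vee(Y\wedge Z)=(X\vee Y)\wedge(X\vee Z)$;
\item[(3)] $(X\vee Y)\wedge(Y\vee Z)\wedge(Z\vee X)=(X\wedge Y)\vee(Y\wedge Z)\vee(Z\wedge X)$.
\end{enumerate}
\end{theorem}

Part (1) contains Theorem~\ref{thm:A}: if $X\wedge Y=X\wedge Z=\mathbf 0$, then $X\wedge Y\wedge Z=\mathbf 0$ and the right side of (1) is $\mathbf 0$. We nevertheless prove Theorem~\ref{thm:A} first (Section~\ref{sec:A}), because there the algebra of differences is simply an abelian group with operations. Section~\ref{sec:diff} constructs it in general, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}. Section~\ref{sec:limits} gives the remaining examples showing that the hypotheses matter.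

\paragraph{Conventions.} Algebras are nonempty and the signature is arbitrary. The least and greatest congruences of $A$ are $0_A$ and $1_A$. For a congruence $\alpha$ of $A$ we write $A(\alpha)=\{(x,y)\in A^2 : x\mathrel{\alpha}y\}$; this is a subalgebra of $A^2$. For binary relations, $(x,z)\in\eta\circ\theta$ means that $x\mathrel{\eta}y\mathrel{\theta}z$ for some $y$.

\section{Members of a join}\label{sec:join}

Everything starts from the following description of the algebras in $Y\vee Z$. It needs no assumption on congruence lattices.

\begin{lemma}\label{lem:J}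
Let $Y,Z$ be subvarieties of some variety and $A\in Y\vee Z$. Then $A\cong D/\theta$ for some $D\in Y\vee Z$ and $\theta\in\operatorname{Con}D$, where $D$ has congruences $\beta,\gamma$ with
\[
\beta\wedge\gamma=0_D,\qquad D/\beta\in Y,\qquad D/\gamma\in Z .
\]
\end{lemma}

\begin{proof}
Let $D$ be the free algebra of $Y\vee Z$ over the set $A$. The identity map of $A$ extends to a homomorphism of $D$ onto $A$; let $\theta$ be its kernel. Let $\beta$ and $\gamma$ be the kernels of the canonical maps of $D$ onto the free algebras of $Y$ and of $Z$ over $A$. If two terms $p,q$ represent elements of $D$ that are related by $\beta\wedge\gamma$, then $p\approx q$ holds in $Y$ and in $Z$, hence in $Y\vee Z$, so $p$ and $q$ represent the same element of $D$.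
\end{proof}

We call $(D,\beta,\gamma,\theta)$ as in the lemma a \emph{presentation} of $A\in Y\vee Z$ and identify $A$ with $D/\theta$. Note that $D/(\beta\vee\theta)$ is a quotient both of $D/\beta$ and of $A$. It therefore lies in $Y$ and in every variety that contains $A$; similarly for $D/(\gamma\vee\theta)$ and $Z$.

\begin{proposition}\label{prop:distr}
Let $\mathcal V$ be a variety.
\begin{enumerate}
\item[(i)] If all congruence lattices in $\mathcal V$ are distributive, then $L(\mathcal V)$ is distributive.
\item[(ii)] If all congruence lattices in $\mathcal V$ satisfy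
\[
\theta\vee\beta=\theta\vee\gamma\ \Longrightarrow\ \theta\vee\beta=\theta\vee(\beta\wedge\gamma)
\]
for all $\theta,\beta,\gamma$, then $L(\mathcal V)$ is $0$-distributive.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $X,Y,Z\in L(\mathcal V)$ and let $A\in X\wedge(Y\vee Z)$ have presentation $(D,\beta,\gamma,\theta)$. In case (i), $\theta=\theta\vee(\beta\wedge\gamma)=(\theta\vee\beta)\wedge(\theta\vee\gamma)$, so $A=D/\theta$ embeds in $D/(\theta\vee\beta)\times D/(\theta\vee\gamma)$. The two factors lie in $X\wedge Y$ and $X\wedge Z$, so $A\in(X\wedge Y)\vee(X\wedge Z)$. In case (ii), assume $X\wedge Y=X\wedge Z=\mathbf 0$. Then $D/(\theta\vee\beta)$ and $D/(\theta\vee\gamma)$ are trivial, that is, $\theta\vee\beta=1_D=\theta\vee\gamma$. Hence $1_D=\theta\vee(\beta\wedge\gamma)=\theta$ and $A$ is trivial.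
\end{proof}

When $\operatorname{Con}D$ is only modular, one may well have $\theta\vee\beta=\theta\vee\gamma=1_D$ with $\theta\ne1_D$: think of three lines in a plane. This is the configuration to understand.

\section{The smallest example}\label{sec:example}

Let $\mathcal E$ be the variety of $\mathbb F_2$-vector spaces with two additional constants $a,b$. The congruences of an algebra in $\mathcal E$ are given by its linear subspaces and they permute, so $\mathcal E$ is congruence-modular.

\paragraph{The subvarieties.} Every identity is equivalent in $\mathcal E$ to one of the form $x_1+\dots+x_n+sa+tb\approx0$ with distinct variables $x_i$ and $s,t\in\mathbb F_2$. If $n\ge1$, substituting $0$ for all variables gives $sa+tb\approx0$, and then substituting $0$ for all variables but one gives $x\approx0$. So a nontrivial subvariety is determined by the set $U$ of all $(s,t)$ for which it satisfies $sa+tb\approx0$; this is a subspace of $\mathbb F_2^2$. Every subspace $U$ occurs: the space $(\mathbb F_2^2/U)\oplus\mathbb F_2$, with $a,b$ the images of the two unit vectors in the first summand, is nontrivial and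 satisfies $sa+tb=0$ exactly for $(s,t)\in U$. Hence the nontrivial subvarieties form a lattice dual to that of the subspaces of $\mathbb F_2^2$. The three lines give
\[
X:\ a\approx b,\qquad Y:\ a\approx0,\qquad Z:\ b\approx0 .
\]
Any two of these have join $\mathcal E$ and meet $N$, where $N$ is given by $a\approx b\approx0$. In particular $X\wedge(Y\vee Z)=X$, while $(X\wedge Y)\vee(X\wedge Z)=N$. Likewise $X\vee(Y\wedge Z)=X$, while $(X\vee Y)\wedge(X\vee Z)=\mathcal E$; and the two sides of (3) in Theorem~\ref{thm:B} are $\mathcal E$ and $N$. So all three laws fail without the hypothesis $X\wedge Y\wedge Z=\mathbf 0$. Also, in $0$-distributivity the base $\mathbf 0$ cannot be replaced by $N$: we have $X\wedge Y=X\wedge Z=N$ but $X\wedge(Y\vee Z)\neq N$.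

\paragraph{A common member by hand.} Of course $L(\mathcal E)$ is $0$-distributive, because $N$ lies below every nontrivial subvariety. Let us see how a single nontrivial algebra of $X\wedge(Y\vee Z)$ \emph{produces} a nontrivial algebra of $X\wedge Z$. Write $(\mathbb F_2;s,t)$ for $\mathbb F_2$ with $a=s$, $b=t$. Put
\[
B=(\mathbb F_2;0,1)\in Y,\qquad C=(\mathbb F_2;1,0)\in Z,\qquad D=B\times C,
\]
so that $a=(0,1)$ and $b=(1,0)$ in $D$. The map $(p,q)\mapsto p+q$ is a homomorphism of $D$ onto $A=(\mathbb F_2;1,1)$. Thus $A\in X\wedge(Y\vee Z)$, and $A$ belongs to neither $Y$ nor $Z$. Let $\beta,\gamma$ be the kernels of the projections of $D$ to $B,C$, and $\theta$ the kernel of $D\to A$: three lines in a plane.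

If there were no constants, one would argue with the $\beta$-class of $0$. It would be a subalgebra of $D$; it would embed in $C$ under the second projection and map onto $A$, so $A$ itself would be in $Z$. With constants this breaks down: no $\beta$-class is a subalgebra, because $a$ and $b$ have different first coordinates. But the set of \emph{pairs}
\[
D(\beta)=\{((p,q),(p,r)) : p,q,r\in\mathbb F_2\}
\]
is a subalgebra of $D^2$. Consider the map $h$ sending such a pair to the difference of the images of its two entries in $A$:
\[
h((p,q),(p,r))=(p+q)-(p+r)=q-r .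
\]
It is linear, and it sends both constants of $D(\beta)$, which are the diagonal pairs $(a,a)$ and $(b,b)$, to $0$. So $h$ is a homomorphism onto $Q=(\mathbb F_2;0,0)$. Since $Q$ is the image of $A^2$ under subtraction, $Q\in X$. Since $h$ depends only on the second coordinates $(q,r)\in C^2$, the algebra $Q$ is also an image of $C^2$, so $Q\in Z$.

To do this in general we must overcome two difficulties. First, $A$ needs a subtraction that is compatible with its operations. Second, $D$ need not be a product, nor have a subtraction, and still $h$ must be computable from the $\gamma$-classes alone. The modular commutator deals with both.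

\section{The commutator and parallelograms}\label{sec:comm}

From here to the end of Section~\ref{sec:B}, $\mathcal V$ is a congruence-modular variety, all algebras lie in $\mathcal V$, and $X,Y,Z\in L(\mathcal V)$. The modular commutator assigns to congruences $\alpha,\beta$ of $A$ a congruence $[\alpha,\beta]$. For groups it is the commutator of normal subgroups. We use the following published facts; see \cite[Chapters 3--5]{FM}. They are due to Smith, Hagemann--Herrmann, Gumm, and Herrmann.

\begin{enumerate}
\item[(F1)] $[\alpha,\beta]\le\alpha\wedge\beta$. The commutator is symmetric and monotone, and $[\bigvee_i\alpha_i,\beta]=\bigvee_i[\alpha_i,\beta]$.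
\item[(F2)] If $\alpha,\beta\ge\theta$, then in $A/\theta$ we have $[\alpha/\theta,\beta/\theta]=([\alpha,\beta]\vee\theta)/\theta$.
\item[(F3)] (Gumm's difference term.) There is a ternary term $d$ of $\mathcal V$ with $d(x,x,y)\approx y$ such that $(x,y)\in\alpha$ implies $(d(x,y,y),x)\in[\alpha,\alpha]$.
\item[(F4)] (Herrmann.) If $[1_A,1_A]=0_A$, then $A$ has an abelian group structure with $d(x,y,z)=x-y+z$, and every basic operation $f$ satisfies $f(\mathbf x-\mathbf y+\mathbf z)=f(\mathbf x)-f(\mathbf y)+f(\mathbf z)$.
\item[(F5)] (Term condition.) If $[\xi,\psi]=0_A$, $t$ is a term, $a_i\mathrel\xi b_i$ for all $i$, and $u\mathrel\psi v$, then $t(u,\mathbf a)=t(u,\mathbf b)$ implies $t(v,\mathbf a)=t(v,\mathbf b)$.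
\end{enumerate}

An algebra with $[1_A,1_A]=0_A$ is called \emph{abelian}. For groups one may take $d(x,y,z)=xy^{-1}z$, and then both $d(x,x,y)=y$ and $d(x,y,y)=x$. In general the first equation holds exactly, but the second only up to an error in a commutator. The arguments below work because in a presentation that error is swallowed by $\theta$. Two lemmas make this precise. The first bounds commutators in a presentation.

\begin{lemma}\label{lem:comm}
Let $\beta,\gamma,\theta\in\operatorname{Con}D$ with $\beta\wedge\gamma=0_D$. Then $[\beta\vee\theta,\gamma\vee\theta]\le\theta$. Consequently the congruences $\beta'=(\beta\vee\theta)/\theta$ and $\gamma'=(\gamma\vee\theta)/\theta$ of $D/\theta$ satisfy $[\beta',\gamma']=0$.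
\end{lemma}

\begin{proof}
By (F1),
\[
[\beta\vee\theta,\gamma\vee\theta]=[\beta,\gamma]\vee[\beta,\theta]\vee[\theta,\gamma]\vee[\theta,\theta]\le(\beta\wedge\gamma)\vee\theta=\theta .
\]
The second statement follows by (F2).
\end{proof}

The second lemma is the heart of the matter. If $D$ is a product, $x=(p,q)$, $y=(p,r)$, $x'=(p',q)$ and $y'=(p',r)$, then $d(x,y,y')=(p',d(q,r,r))$, which differs from the fourth corner $x'$ only by the failure of $d(q,r,r)=q$. For subdirect products the modular law gives the same conclusion.

\begin{lemma}[Parallelogram lemma]\label{lem:par}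
Let $\beta,\gamma,\eta\in\operatorname{Con}D$ with $\beta\wedge\gamma=0_D$ and $\eta\le\beta$. If
\[
x\mathrel\eta y,\qquad x'\mathrel\eta y',\qquad x\mathrel\gamma x',\qquad y\mathrel\gamma y',
\]
then $(d(x,y,y'),x')\in[\eta,\eta]$.
\end{lemma}

\begin{proof}
On the one hand $d(x,y,y')\mathrel\eta d(y,y,y')=y'\mathrel\eta x'$. On the other hand, (F3) gives
\[
d(x,y,y')\mathrel\gamma d(x,y,y)\mathrel{[\eta,\eta]}x\mathrel\gamma x' .
\]
So the pair $(d(x,y,y'),x')$ lies in $\eta\wedge(\gamma\vee[\eta,\eta])$. Since $[\eta,\eta]\le\eta$, the modular law turns this into $(\eta\wedge\gamma)\vee[\eta,\eta]$, which is $[\eta,\eta]$ because $\eta\wedge\gamma\le\beta\wedge\gamma=0_D$.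
\end{proof}

\section{Disjoint subvarieties}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X\wedge Y=X\wedge Z=\mathbf 0$ and suppose that $X\wedge(Y\vee Z)$ contains a nontrivial algebra $A$, with presentation $(D,\beta,\gamma,\theta)$. Thus $\theta\ne1_D$.

\emph{Step 1: $A$ is abelian.} The algebra $D/(\beta\vee\theta)$ lies in $X\wedge Y=\mathbf 0$, so $\beta\vee\theta=1_D$. Likewise $\gamma\vee\theta=1_D$, because $X\wedge Z=\mathbf 0$. By Lemma~\ref{lem:comm},
\begin{equation}\label{eq:abel}
[1_D,1_D]\le\theta\qquad\text{and}\qquad[1_A,1_A]=0_A .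
\end{equation}
We fix the group structure on $A$ given by (F4). This is the required subtraction.

\emph{Step 2: the algebra of differences of $A$.} Let $Q$ be the algebra with universe $A$ and operations
\[
f_Q(\mathbf u)=f_A(\mathbf u)-f_A(0,\dots,0).
\]
By (F4), $f_A(\mathbf a-\mathbf b+\mathbf 0)=f_A(\mathbf a)-f_A(\mathbf b)+f_A(\mathbf 0)$, that is,
\[
f_Q(\mathbf a-\mathbf b)=f_A(\mathbf a)-f_A(\mathbf b).
\]
So $(a,b)\mapsto a-b$ is a homomorphism of $A^2$ onto $Q$. Hence $Q\in X$.

\emph{Step 3: differences over $\beta$ depend only on $\gamma$-classes.} Consider the homomorphisms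
\[
h:D(\beta)\to Q,\quad h(x,y)=x/\theta-y/\theta,\qquad
g:D(\beta)\to(D/\gamma)^2,\quad g(x,y)=(x/\gamma,y/\gamma).
\]
We claim that $g(x,y)=g(x',y')$ implies $h(x,y)=h(x',y')$. The assumption says that $x\mathrel\gamma x'$ and $y\mathrel\gamma y'$, so Lemma~\ref{lem:par} with $\eta=\beta$ gives $(d(x,y,y'),x')\in[\beta,\beta]\le[1_D,1_D]\le\theta$, by~\eqref{eq:abel}. In $A$ this reads $x/\theta-y/\theta+y'/\theta=x'/\theta$, which is the claim.

\emph{Step 4: conclusion.} By Step 3, the algebra $h(D(\beta))$ is a homomorphic image of $g(D(\beta))\le(D/\gamma)^2$, so it lies in $Z$. As a subalgebra of $Q$ it lies in $X$. It is nontrivial: since $\beta\vee\theta=1_D\neq\theta$, there is $(x,y)\in\beta\setminus\theta$, and then $h(x,y)\ne0=h(x,x)$. This contradicts $X\wedge Z=\mathbf 0$.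
\end{proof}

\begin{corollary}\label{cor:At}
Let $\mathcal V$ be congruence-modular.
\begin{enumerate}
\item[(a)] If $X\wedge Y_i=\mathbf 0$ for $i=1,\dots,n$, then $X\wedge(Y_1\vee\dots\vee Y_n)=\mathbf 0$.
\item[(b)] For $X\in L(\mathcal V)$ let $\mathrm{At}(X)$ be the set of minimal nontrivial subvarieties of $X$. Then $X\mapsto\mathrm{At}(X)$ is a lattice homomorphism of $L(\mathcal V)$ into the power set of $\mathrm{At}(\mathcal V)$, and $\mathrm{At}(X)=\emptyset$ if and only if $X=\mathbf 0$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) This follows from Theorem~\ref{thm:A} by induction on $n$.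

(b) A minimal nontrivial $M$ satisfies $M\le X\wedge Y$ if and only if $M\le X$ and $M\le Y$, so meets are preserved. For joins we must show that $M\le Y\vee Z$ implies $M\le Y$ or $M\le Z$, the converse being clear. If neither holds, then $M\wedge Y=M\wedge Z=\mathbf 0$ by minimality, so $M=M\wedge(Y\vee Z)=\mathbf 0$ by Theorem~\ref{thm:A}, a contradiction. Finally, $\mathrm{At}(\mathbf 0)=\emptyset$. Let $X\ne\mathbf 0$. The set of equational theories that contain the theory of $X$ but not $x\approx y$ is nonempty, and the union of every nonempty chain in it belongs to it, because a derivation uses only finitely many identities. By Zorn's lemma there is a maximal such theory, and it defines a member of $\mathrm{At}(X)$.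
\end{proof}

\section{The difference algebra of a congruence}\label{sec:diff}

Assume now only that $X\wedge Y\wedge Z=\mathbf 0$, and let $A\in X\wedge(Y\vee Z)$ have presentation $(D,\beta,\gamma,\theta)$. With $\beta',\gamma'$ as in Lemma~\ref{lem:comm}, $A/\beta'\in X\wedge Y$ and $A/\gamma'\in X\wedge Z$. So $A\in(X\wedge Y)\vee(X\wedge Z)$ as soon as $\delta=\beta'\wedge\gamma'$ is $0_A$. If $\delta\ne0_A$, we want to contradict $X\wedge Y\wedge Z=\mathbf 0$ by building a nontrivial algebra of ``differences over $\delta$'' that lies in all three varieties.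

Now $A$ need not be abelian and there is no global subtraction. But a difference is a pair up to parallel translation, and we can still identify pairs of $A(\delta)$ that are translates of each other. The question is how far to translate. To land in $Z$ we shall need to identify pairs translated along $\gamma'$; to land in $Y$, along $\beta'$. To get a single algebra in both we translate along $\psi=\beta'\vee\gamma'$. This will be harmless because $[\delta,\psi]=0_A$.

We therefore make the following definition. Let $\xi\le\psi$ be congruences of an algebra $A\in\mathcal V$ with $[\xi,\psi]=0_A$. Let $\Delta_{\xi,\psi}$ be the congruence of $A(\xi)$ generated by all pairs $((u,u),(v,v))$ with $u\mathrel\psi v$, and put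
\[
S(\xi,\psi)=A(\xi)/\Delta_{\xi,\psi}.
\]
Since $A(\xi)\le A^2$, this algebra lies in the variety generated by $A$.

\begin{lemma}\label{lem:S}
Let $\xi\le\psi$ in $\operatorname{Con}A$ with $[\xi,\psi]=0_A$, and let $\Delta=\Delta_{\xi,\psi}$.
\begin{enumerate}
\item[(a)] If $(a,b)\mathrel\Delta(c,c)$, then $a=b$. Hence $S(\xi,\psi)$ is nontrivial if $\xi\ne0_A$.
\item[(b)] For $(a,b),(a',b')\in A(\xi)$ we have $(a,b)\mathrel\Delta(a',b')$ if and only if $b\mathrel\psi b'$ and $a'=d(a,b,b')$.
\item[(c)] Let $\xi_0\le\xi$ and $\psi\le\psi^+$ with $[\xi_0,\psi^+]=0_A$. Then $S(\xi_0,\psi)$ embeds in $S(\xi,\psi)$, and $S(\xi_0,\psi^+)$ is a quotient of $S(\xi_0,\psi)$.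
\end{enumerate}
\end{lemma}

In particular, if $A$ is abelian, (b) says that $(a,b)\mathrel{\Delta_{1_A,1_A}}(a',b')$ exactly when $a-b=a'-b'$. So $S(1_A,1_A)$ is isomorphic to the algebra $Q$ of Section~\ref{sec:A}.

\begin{proof}
Since $[\xi,\xi]\le[\xi,\psi]=0_A$, (F3) gives
\begin{equation}\label{eq:exact}
d(a,b,b)=a\qquad\text{whenever } a\mathrel\xi b .
\end{equation}

(a) A unary polynomial of $A(\xi)$ has the form $z\mapsto t(z,(a_1,b_1),\dots,(a_n,b_n))$ with a term $t$ and $a_i\mathrel\xi b_i$. By Mal'cev's description of generated congruences, $\Delta$ is the transitive closure of the equality relation together with all steps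
\[
(t(u,\mathbf a),t(u,\mathbf b))\ \to\ (t(v,\mathbf a),t(v,\mathbf b)),\qquad u\mathrel\psi v,\quad a_i\mathrel\xi b_i .
\]
If the left pair is diagonal, so is the right one, by (F5). Hence the diagonal of $A^2$ is a union of $\Delta$-classes, which is the first statement. If $a\mathrel\xi b$ and $a\ne b$, then $(a,b)$ and $(a,a)$ are not $\Delta$-related, so $S(\xi,\psi)$ is nontrivial.

(b) We first show that, within a $\Delta$-class, a pair is determined by its second entry: \emph{if $(u,w)\mathrel\Delta(v,w)$, then $u=v$.} Here $u,v,w$ are $\xi$-related, so $(v,w)$ and $(v,v)$ belong to $A(\xi)$. Apply the polynomial $d(\,\cdot\,,(v,w),(v,v))$ to both sides. By~\eqref{eq:exact} and the identity $d(x,x,y)\approx y$, the left side becomes $(d(u,v,v),d(w,w,v))=(u,v)$ and the right side becomes $(d(v,v,v),d(w,w,v))=(v,v)$. So $(u,v)\mathrel\Delta(v,v)$, and $u=v$ by (a).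

For the ``if'' part, let $b\mathrel\psi b'$ and $a'=d(a,b,b')$. Using~\eqref{eq:exact} for the first equality and the generator $((b,b),(b',b'))$ for the middle relation,
\[
(a,b)=d\bigl((a,b),(b,b),(b,b)\bigr)\mathrel\Delta d\bigl((a,b),(b,b),(b',b')\bigr)=(d(a,b,b'),b')=(a',b').
\]

For the ``only if'' part, let $(a,b)\mathrel\Delta(a',b')$. The relation ``second entries are $\psi$-related'' is a congruence of $A(\xi)$ containing the generators of $\Delta$, so $b\mathrel\psi b'$. Put $a''=d(a,b,b')$. Then $a''\mathrel\xi d(b,b,b')=b'$, so $(a'',b')\in A(\xi)$, and $(a,b)\mathrel\Delta(a'',b')$ by the ``if'' part. Hence $(a',b')\mathrel\Delta(a'',b')$, and $a'=a''$ by the statement proved first.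

(c) Note that $\xi_0\le\xi\le\psi\le\psi^+$ and $[\xi_0,\psi]\le[\xi,\psi]=0_A$, so all the algebras are defined. The criterion in (b) does not mention $\xi$, except that the pairs must lie in $A(\xi)$. Hence $\Delta_{\xi,\psi}\cap A(\xi_0)^2=\Delta_{\xi_0,\psi}$, and the inclusion $A(\xi_0)\subseteq A(\xi)$ induces an embedding of $S(\xi_0,\psi)$ in $S(\xi,\psi)$. Finally, $\Delta_{\xi_0,\psi}\subseteq\Delta_{\xi_0,\psi^+}$, since enlarging $\psi$ adds generators.
\end{proof}

\section{Three subvarieties with trivial intersection}\label{sec:B}

\begin{proposition}\label{prop:main}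
Let $A\in Y\vee Z$. There are $\beta',\gamma'\in\operatorname{Con}A$ with $A/\beta'\in Y$, $A/\gamma'\in Z$ and $[\beta',\gamma']=0_A$ such that, for $\delta=\beta'\wedge\gamma'$ and $\psi=\beta'\vee\gamma'$,
\[
[\delta,\psi]=0_A\qquad\text{and}\qquad S(\delta,\psi)\in Y\wedge Z .
\]
\end{proposition}

\begin{proof}
Let $(D,\beta,\gamma,\theta)$ be a presentation of $A$, and let $\beta'=(\beta\vee\theta)/\theta$ and $\gamma'=(\gamma\vee\theta)/\theta$. Then $A/\beta'\in Y$, $A/\gamma'\in Z$, and $[\beta',\gamma']=0_A$ by Lemma~\ref{lem:comm}. Moreover
\[
[\delta,\psi]=[\delta,\beta']\vee[\delta,\gamma']\le[\gamma',\beta']\vee[\beta',\gamma']=0_A .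
\]
Since $\delta$ and $\psi$ do not change when $(Y,\beta)$ and $(Z,\gamma)$ are interchanged, it suffices to show that $S(\delta,\psi)\in Z$.

As in the proof of Theorem~\ref{thm:A}, we want to represent differences by pairs in $D$. Pairs in $\beta$ are now too many, since their images in $A$ need not lie in $\delta$. The right congruence is $\eta=\beta\wedge(\gamma\vee\theta)$. By modularity,
\[
\eta\vee\theta=(\beta\vee\theta)\wedge(\gamma\vee\theta),\qquad\text{so}\qquad(\eta\vee\theta)/\theta=\delta .
\]
Its commutator is still absorbed by $\theta$:
\begin{equation}\label{eq:eta}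
[\eta,\eta]\le[\beta,\gamma\vee\theta]=[\beta,\gamma]\vee[\beta,\theta]\le(\beta\wedge\gamma)\vee\theta=\theta .
\end{equation}

\emph{The map $D(\eta)\to A(\delta)$, $(x,y)\mapsto(x/\theta,y/\theta)$, is onto.} A pair in $\delta$ comes a priori only from a pair in $\eta\vee\theta$, so we show that $\eta$ and $\theta$ permute. Let $x\mathrel\eta y\mathrel\theta z$ and put $w=d(x,y,z)$. Then $w\mathrel\theta d(x,y,y)\mathrel{[\eta,\eta]}x$, so $w\mathrel\theta x$ by~\eqref{eq:eta}; and $w\mathrel\eta d(y,y,z)=z$. This proves $\eta\circ\theta\subseteq\theta\circ\eta$. Taking inverse relations gives $\theta\circ\eta\subseteq\eta\circ\theta$, so the two congruences permute and $\eta\vee\theta=\theta\circ\eta$. Hence if $(x/\theta,y/\theta)\in\delta$, there is $w$ with $x\mathrel\theta w\mathrel\eta y$, and $(w,y)\in D(\eta)$ is mapped to $(x/\theta,y/\theta)$.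

\emph{The map $D(\eta)\to A(\delta)\to S(\delta,\psi)$ depends only on $\gamma$-classes.} Let $(x,y),(x',y')\in D(\eta)$ with $x\mathrel\gamma x'$ and $y\mathrel\gamma y'$. By Lemma~\ref{lem:par} and~\eqref{eq:eta}, $(d(x,y,y'),x')\in[\eta,\eta]\le\theta$. Writing $a,b,a',b'$ for the $\theta$-classes of $x,y,x',y'$, we get $a'=d(a,b,b')$ in $A$. Also $b\mathrel{\gamma'}b'$, so $b\mathrel\psi b'$. By Lemma~\ref{lem:S}(b), $(a,b)\mathrel{\Delta_{\delta,\psi}}(a',b')$.

Thus the homomorphism of $D(\eta)$ onto $S(\delta,\psi)$ factors through the image of $D(\eta)$ in $(D/\gamma)^2$, which lies in $Z$. Hence $S(\delta,\psi)\in Z$.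
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The inequalities $\ge$ in (1) and (3) and $\le$ in (2) hold in every lattice, so only the opposite ones must be shown.

\emph{Part} (1). Let $A\in X\wedge(Y\vee Z)$ and take $\beta',\gamma',\delta,\psi$ from Proposition~\ref{prop:main}. The algebra $S(\delta,\psi)$ lies in $Y\wedge Z$, and in $X$ because it lies in the variety generated by $A$. So it is trivial, and $\delta=0_A$ by Lemma~\ref{lem:S}(a). Hence $A$ embeds in $A/\beta'\times A/\gamma'$, where $A/\beta'\in X\wedge Y$ and $A/\gamma'\in X\wedge Z$.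

\emph{Part} (2). Put $W=X\vee(Y\wedge Z)$ and let $A\in(X\vee Y)\wedge(X\vee Z)$. We can present $A$ in two ways, and each gives a congruence whose quotient lies in $W$.

Apply Proposition~\ref{prop:main} to $A\in X\vee Y$. It gives $\beta_1,\gamma_1,\delta_1,\psi_1$ with $A/\beta_1\in X$, $A/\gamma_1\in Y\wedge(X\vee Z)$ and $S(\delta_1,\psi_1)\in X\wedge Y$. By part (1) for the triple $(Y,X,Z)$, we have $A/\gamma_1\in(Y\wedge X)\vee(Y\wedge Z)\le W$. As $\delta_1=\beta_1\wedge\gamma_1$, it follows that $A/\delta_1\in W$.

Apply Proposition~\ref{prop:main} to $A\in X\vee Z$. It gives $\beta_2,\gamma_2,\delta_2,\psi_2$ with $A/\beta_2\in X$, $A/\gamma_2\in Z\wedge(X\vee Y)$ and $S(\delta_2,\psi_2)\in X\wedge Z$. By part (1) for the triple $(Z,X,Y)$, we have $A/\gamma_2\in(Z\wedge X)\vee(Z\wedge Y)\le W$. So $A/\delta_2\in W$.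

Neither $\delta_1$ nor $\delta_2$ need be $0_A$, but their meet is. To see this, let $\xi=\delta_1\wedge\delta_2$ and $\psi=\psi_1\vee\psi_2$. Then $A/\xi\in W$, because it embeds in $A/\delta_1\times A/\delta_2$, and
\[
[\xi,\psi]=[\xi,\psi_1]\vee[\xi,\psi_2]\le[\delta_1,\psi_1]\vee[\delta_2,\psi_2]=0_A .
\]
For each $i\in\{1,2\}$ we apply Lemma~\ref{lem:S}(c) to the pair $(\delta_i,\psi_i)$, the smaller congruence $\xi\le\delta_i$ and the larger congruence $\psi\ge\psi_i$: the algebra $S(\xi,\psi)$ is a quotient of $S(\xi,\psi_i)$, which embeds in $S(\delta_i,\psi_i)$. So $S(\xi,\psi)$ lies in $X\wedge Y$ and in $X\wedge Z$, hence in $X\wedge Y\wedge Z=\mathbf 0$. By Lemma~\ref{lem:S}(a), $\xi=0_A$. Therefore $A\in W$.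

\emph{Part} (3). By part (2), the left side of (3) is $(Y\vee Z)\wedge\bigl(X\vee(Y\wedge Z)\bigr)$. The triple $(Y\vee Z,\,X,\,Y\wedge Z)$ has meet $X\wedge Y\wedge Z=\mathbf 0$, so part (1), applied to this triple and then to $(X,Y,Z)$, yields
\begin{align*}
(Y\vee Z)\wedge\bigl(X\vee(Y\wedge Z)\bigr)&=\bigl((Y\vee Z)\wedge X\bigr)\vee(Y\wedge Z)\\
&=(X\wedge Y)\vee(X\wedge Z)\vee(Y\wedge Z). \qedhere
\end{align*}
\end{proof}

\begin{remark}
Without any hypothesis on $X\wedge Y\wedge Z$, Proposition~\ref{prop:main} shows that every $A\in X\wedge(Y\vee Z)$ has a congruence $\delta$ with $[\delta,\delta]=0_A$ and $A/\delta\in(X\wedge Y)\vee(X\wedge Z)$. Indeed $[\delta,\delta]\le[\delta,\psi]=0_A$, and $A/\delta$ embeds in $A/\beta'\times A/\gamma'$. So distributivity can fail only by a congruence $\delta$ with $[\delta,\delta]=0_A$. For the simple algebra $A=(\mathbb F_2;1,1)$ of Section~\ref{sec:example}, which does not lie in $(X\wedge Y)\vee(X\wedge Z)=N$, this congruence must be $1_A$.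
\end{remark}

\section{Limits of the theorems}\label{sec:limits}

We saw in Section~\ref{sec:example} that $\mathbf 0$ cannot be replaced by another base element in Theorem~\ref{thm:A}, and that the hypothesis $X\wedge Y\wedge Z=\mathbf 0$ cannot be dropped in Theorem~\ref{thm:B}. Two further examples concern infinite joins and the modularity assumption.

\paragraph{Infinite joins.} Fix a prime $p$. In the variety of abelian groups let $X$ consist of the groups with $px\approx0$ and, for each prime $q\ne p$, let $Y_q$ consist of those with $qx\approx0$. Then $X\wedge Y_q=\mathbf 0$ for all $q$. An identity of abelian groups has the form $\sum n_ix_i\approx0$, and it is equivalent to the set of identities $n_ix\approx0$. Now $nx\approx0$ holds in $Y_q$ only if $q\mid n$, and this is true for all primes $q\ne p$ only if $n=0$. So $\bigvee_qY_q$ is the variety of all abelian groups, and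
\[
X\wedge\bigvee_qY_q=X\ne\mathbf 0 .
\]
Thus Corollary~\ref{cor:At}(a) does not extend to infinite joins. In particular, $X$ has no pseudocomplement: a largest variety disjoint from $X$ would contain all $Y_q$, hence their join.

\paragraph{Meet-semidistributivity is not enough.} A lattice is meet-semidistributive if $\alpha\wedge\beta=\alpha\wedge\gamma$ implies $\alpha\wedge(\beta\vee\gamma)=\alpha\wedge\beta$. Consider the variety of meet-semilattices with least element $0$ and two unary operations $e,f$ that are endomorphisms fixing $0$ and satisfy
\[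
ee=e,\qquad ff=f,\qquad ef=fe=0 .
\]
The congruence lattice of such an algebra is a sublattice of that of its semilattice reduct, and congruence lattices of semilattices are meet-semidistributive \cite{Papert}. Here is a direct argument for the latter.

Let $\kappa=\alpha\wedge\beta=\alpha\wedge\gamma$ and $(x,y)\in\alpha\wedge(\beta\vee\gamma)$; we must show $(x,y)\in\kappa$. Since $(x,xy)$ and $(y,xy)$ also belong to $\alpha\wedge(\beta\vee\gamma)$, and it suffices to treat these two pairs, we may assume $y\le x$. Choose $x=z_0,z_1,\dots,z_n=y$ such that each pair $(z_i,z_{i+1})$ is in $\beta$ or in $\gamma$; replacing $z_i$ by $xz_i$ we may assume $z_i\le x$. Then $z_i=xz_i\mathrel\alpha yz_i$ for all $i$. We show $z_i\mathrel\kappa yz_i$ by descending induction. For $i=n$ the two elements are equal. If it holds for $i+1$ and $z_i\mathrel\tau z_{i+1}$ with $\tau\in\{\beta,\gamma\}$, then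
\[
z_i\mathrel\tau z_{i+1}\mathrel\kappa yz_{i+1}\mathrel\tau yz_i,
\]
and since $\kappa\le\tau$ we get $(z_i,yz_i)\in\tau\wedge\alpha=\kappa$. For $i=0$ this says $x\mathrel\kappa yx=y$.

Now consider the subvarieties
\[
X:\ ex\approx fx\approx0;\qquad Y:\ ex\approx x,\ fx\approx0;\qquad Z:\ fx\approx x,\ ex\approx0 .
\]
In $X\wedge Y$ we have $x\approx ex\approx0$ and in $X\wedge Z$ we have $x\approx fx\approx0$, so both are $\mathbf 0$. Let
\[
D=\{0,1\}^2,\qquad e(r,s)=(r,0),\qquad f(r,s)=(0,s).
\]
This is the product of the two-element algebra of $Y$ (where $e$ is the identity and $f=0$) and the two-element algebra of $Z$ (where $f$ is the identity and $e=0$). So $D\in Y\vee Z$. Let $\theta$ have the two classes $\{(1,1)\}$ and $I=D\setminus\{(1,1)\}$. As $I$ is closed under going down, meets with a fixed element respect $\theta$. As $I$ contains the ranges of $e$ and $f$, these operations respect $\theta$ as well. Thus $\theta$ is a congruence, and $D/\theta$ is the two-element semilattice with $e=f=0$, a nontrivial member of $X\wedge(Y\vee Z)$. Hence the subvariety lattice of this variety is not $0$-distributive,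 and in Theorem~\ref{thm:A} congruence-modularity can be neither dropped nor weakened to congruence-meet-semidistributivity.

The example can be compared with Proposition~\ref{prop:distr}(ii). If $\beta,\gamma$ are the kernels of the two projections of $D$, then $\theta\vee\beta=\theta\vee\gamma=1_D$ and $\beta\wedge\gamma=0_D$, but $\theta\ne1_D$; the implication required there is exactly what fails.

\begin{thebibliography}{9}

\bibitem{FM}
R.~Freese and R.~McKenzie,
\emph{Commutator Theory for Congruence Modular Varieties},
LMS Lecture Notes 125, 1987.

\bibitem{Papert}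
D.~Papert,
\emph{Congruence relations in semi-lattices},
J. London Math. Soc. \textbf{39} (1964).

\bibitem{semicompl}
\emph{Semicomplements in lattices of varieties},
\texttt{http://kadm.kmath.ru/files/semicompl.pdf}.

\end{thebibliography}

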